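
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{question}[theorem]{Question}
\newtheorem{remark}[theorem]{Remark}

\title{A separable space $X$ with $\operatorname{Ext}(X,\mathcal C)=\{0\}$\\ that is not isomorphic to a dual space}


\begin{abstract}
If $X$ is the dual of a subspace of $c_0$, then every extension of $X$ by a space $\mathcal C(K)$ splits. We show that the converse fails for separable $X$: there is a separable Banach space $X$, all of whose extensions by $\mathcal C(K)$-spaces split, that is not complemented in its bidual and hence is not isomorphic to any dual space. The space is obtained from a nontrivial extension $0\to A\to Z\to F\to0$ by pulling it back along the natural map to $F$ from an $\ell_1$-sum of finite-dimensional subspaces of $F$. It can be chosen to be a subspace of $\ell_1$ with a finite-dimensional decomposition.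
\end{abstract}

\section{Introduction}

\subsection*{The question}

An \emph{extension} of a Banach space $X$ by a Banach space $Y$ is a short exact sequence $0\to Y\to Z\to X\to 0$; concretely, $Z$ is a Banach space containing $Y$ isometrically, with $Z/Y$ isometric to $X$. It \emph{splits} if $Y$ is complemented in $Z$, or equivalently if the quotient map $Z\to X$ has a bounded linear right inverse; otherwise it is \emph{nontrivial}. We write $\operatorname{Ext}(X,\mathcal C)=\{0\}$ if every extension of $X$ by a space $\mathcal C(K)$, $K$ compact Hausdorff, splits.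

Let $\mathcal D$ denote the class of Banach spaces isomorphic to the dual of a closed subspace of $c_0$. All members of $\mathcal D$ are separable, being quotients of $\ell_1=c_0^*$ up to isomorphism. The following fact is recorded in \cite{problem}; it passes from duals of subspaces of $c_0$ to all of $\mathcal D$ by Lemma~\ref{lem:iso} below.

\begin{theorem}[{\cite{problem}}]\label{thm:known}
If $X\in\mathcal D$, then $\operatorname{Ext}(X,\mathcal C)=\{0\}$.
\end{theorem}

\begin{question}[{\cite{problem}}]\label{q:main}
Let $X$ be separable. Is it true that $\operatorname{Ext}(X,\mathcal C)=\{0\}$ if and only if $X$ is isomorphic to the dual of a subspace of $c_0$?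
\end{question}

To see what is being asked, write a separable space as $X=\ell_1/Y$. By Lemma~\ref{lem:ell1} below, $\operatorname{Ext}(X,\mathcal C)=\{0\}$ means exactly that every operator from $Y$ into a $\mathcal C(K)$-space extends to $\ell_1$. If $Y$ is weak$^*$-closed in $\ell_1=c_0^*$, then $\ell_1/Y$ is the dual of the subspace $Y_\perp$ of $c_0$ that $Y$ annihilates, and Theorem~\ref{thm:known} provides the extensions. The question is whether this extension property arises in any essentially different way. In the simplest case $X=\ell_1$ every extension splits because one can lift the unit vectors one at a time, and $\ell_1=c_0^*$. For $\ell_1$-sums of finite-dimensional spaces one can lift the summands one at a time (Proposition~\ref{prop:direct}), and these spaces are also in $\mathcal D$ (Lemma~\ref{lem:sums}). Moreover, by a theorem of Kalton \cite{kalton}, the answer is positive for spaces $X$ with an \emph{unconditional} finite-dimensional decomposition: for them $\operatorname{Ext}(X,\mathcal C)=\{0\}$ does force $X\in\mathcal D$. In general, however, the answer is negative.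

\begin{theorem}\label{thm:answer}
There is a separable Banach space $X$ with $\operatorname{Ext}(X,\mathcal C)=\{0\}$ that is not complemented in $X^{**}$. Hence $X$ is not isomorphic to any dual space; in particular it is not isomorphic to the dual of a subspace of $c_0$.
\end{theorem}

\subsection*{The idea}

The property $\operatorname{Ext}(\,\cdot\,,\mathcal C)=\{0\}$ passes to extensions: if $A\subset X$ and both $A$ and $X/A$ have it, so does $X$ (Lemma~\ref{lem:three}). Being a dual space is a different kind of property, and there is no evident reason why it should pass from $A$ and $X/A$ to $X$. So we look for an extension $X$ of one member of $\mathcal D$ by another that is not complemented in $X^{**}$. The quotient cannot be $\ell_1$, since then the extension splits; an $\ell_1$-sum of larger and larger finite-dimensional spaces turns out to suffice.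

Suppose we are given a nontrivial extension $0\to A\to Z\xrightarrow{\,q\,}F\to0$ with $A\in\mathcal D$ and $F$ separable. We pull it back along the map $S:B\to F$, $S(f_n)=\sum_nf_n$, where $B=(\oplus F_n)_1$ is the $\ell_1$-sum of an increasing sequence of finite-dimensional subspaces with dense union in $F$:
\[
\begin{array}{ccccccccc}
0&\longrightarrow& A&\longrightarrow& X&\stackrel{p}{\longrightarrow}& B&\longrightarrow& 0\\
 & &\Vert & & {\scriptstyle\pi}\big\downarrow\ \ & & {\scriptstyle S}\big\downarrow\ \ & & \\
0&\longrightarrow& A&\longrightarrow& Z&\stackrel{q}{\longrightarrow}& F&\longrightarrow& 0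
\end{array}
\]
The coordinate embeddings $j_n:F_n\to B$ satisfy $Sj_nf=f$, so $z\mapsto(z,j_nqz)$ maps $q^{-1}(F_n)$ into $X$ and is the identity on $A$. As $n\to\infty$ these maps have a weak$^*$ limit with values in $X^{**}$, and a projection $X^{**}\to X$ would turn the limit into an operator $J:Z\to X$ that is still the identity on $A$. On the quotients, $J$ induces an operator $F\to B$. If $F$ contains no copy of $\ell_1$, all operators $F\to B$ are compact. It follows that $I_Z-\pi J$, which vanishes on $A$, induces a right inverse of $q$ up to a compact operator on $F$; this can be corrected to a true right inverse, so the lower row splits. Precisely, we have the following result.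

\begin{theorem}\label{thm:A}
Let $q:Z\to F$ be a surjective operator between separable Banach spaces. Assume that $A=\ker q\in\mathcal D$ and that $F$ contains no isomorphic copy of $\ell_1$. Let $F_1\subset F_2\subset\cdots$ be finite-dimensional subspaces of $F$ with dense union. Put $B=(\oplus_nF_n)_1$, $S:B\to F$, $S(f_n)=\sum_nf_n$, and
\[
X=\{(z,b)\in Z\oplus_\infty B:\ qz=Sb\}.
\]
Then $X$ is separable and $\operatorname{Ext}(X,\mathcal C)=\{0\}$. Moreover, the following are equivalent:
\begin{enumerate}
\item[(1)] $A$ is complemented in $Z$;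
\item[(2)] $X\simeq A\oplus B$;
\item[(3)] $X$ is isomorphic to the dual of a subspace of $c_0$;
\item[(4)] $X$ is isomorphic to a dual space;
\item[(5)] $X$ is complemented in $X^{**}$.
\end{enumerate}
\end{theorem}

Thus \emph{every} nontrivial extension of a separable space without $\ell_1$ by a member of $\mathcal D$ yields a counterexample. Section~\ref{sec:blocks} produces such an extension with $F=c_0$, which proves Theorem~\ref{thm:answer}. With $F=\ell_2$ the resulting space is more special.

\begin{theorem}\label{thm:B}
There is a subspace $X$ of $\ell_1$ that has a finite-dimensional decomposition, satisfies $\operatorname{Ext}(X,\mathcal C)=\{0\}$, and is not complemented in $X^{**}$.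
\end{theorem}

So ``unconditional'' cannot be dropped in Kalton's theorem, even for subspaces of $\ell_1$.

\subsection*{Conventions}

Scalars are real or complex. ``Operator'' means bounded linear operator, projections are bounded, and $\simeq$ denotes isomorphism. We write $(\oplus E_n)_1$, $(\oplus E_n)_2$, $(\oplus E_n)_{c_0}$ for $\ell_1$-, $\ell_2$- and $c_0$-sums, and $\oplus_\infty$ for a direct sum with the maximum norm. ``$X$ is complemented in $X^{**}$'' refers to the canonical copy of $X$; this property is invariant under isomorphism, for if $\varphi:X\to Y$ is an isomorphism and $P:X^{**}\to X$ a projection, then $\varphi P(\varphi^{**})^{-1}$ is a projection of $Y^{**}$ onto $Y$. Every dual $Y^*$ has it: restricting functionals from $Y^{**}$ to $Y$ is a projection $Y^{***}\to Y^*$.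

\section{Extensions by $\mathcal C(K)$-spaces}\label{sec:ext}

In practice one meets sequences that are exact without being isometric. The first lemma says that this makes no difference; the proof renorms the middle space.

\begin{lemma}\label{lem:iso}
Suppose $\operatorname{Ext}(X,\mathcal C)=\{0\}$. Let $C=\mathcal C(K)$, let $i:C\to Z$ be an isomorphic embedding, and let $T:Z\to X$ be a surjective operator with $\ker T=i(C)$. Then $i(C)$ is complemented in $Z$. In particular, the property $\operatorname{Ext}(\,\cdot\,,\mathcal C)=\{0\}$ is invariant under isomorphism.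
\end{lemma}

\begin{proof}
Let $\delta>0$ satisfy $\|ic\|\ge\delta\|c\|$ for all $c\in C$. By the open mapping theorem there is $M$ with $\operatorname{dist}(z,iC)\le M\|Tz\|$ for all $z\in Z$. Choose $t>0$ with $t\delta\ge M$ and put
\[
N(z)=\inf_{c\in C}\Big(\|c\|+\frac1{t\delta}\|z-tic\|\Big),\qquad |z|=\max\big(N(z),\|Tz\|\big).
\]
Taking $c=0$ gives $N(z)\le(t\delta)^{-1}\|z\|$, and
\[
\|z\|\le t\|i\|\,\|c\|+\|z-tic\|\le\max(t\|i\|,t\delta)\Big(\|c\|+\frac1{t\delta}\|z-tic\|\Big)
\]
for every $c$. So $N$, and hence $|\cdot|$, is an equivalent norm on $Z$.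

In the norm $|\cdot|$ the map $ti$ is isometric. Indeed, $(t\delta)^{-1}\|ti(c_0-c)\|\ge\|c_0-c\|$, so $N(tic_0)\ge\inf_c(\|c\|+\|c_0-c\|)=\|c_0\|$; the choice $c=c_0$ gives equality, and $T(tic_0)=0$. The quotient norm of the class of $z$ is
\[
\inf_c\max\big(N(z-tic),\|Tz\|\big)=\|Tz\|,
\]
because $\inf_cN(z-tic)\le(t\delta)^{-1}\operatorname{dist}(z,iC)\le\|Tz\|$. Thus $(Z,|\cdot|)$ is an extension of $X$ by $C$, and it splits.

For the last sentence, compose the quotient map of an extension of $X'\simeq X$ with an isomorphism $X'\to X$; the kernel does not change.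
\end{proof}

\begin{lemma}[three-space property]\label{lem:three}
Let $A\subset X$ be a closed subspace with $\operatorname{Ext}(A,\mathcal C)=\{0\}$ and $\operatorname{Ext}(X/A,\mathcal C)=\{0\}$. Then $\operatorname{Ext}(X,\mathcal C)=\{0\}$.
\end{lemma}

\begin{proof}
Let $C=\mathcal C(K)\subset W$, with quotient map $T:W\to W/C=X$. The space $T^{-1}(A)$ is an extension of $A$ by $C$, so it splits and there is an operator $s:A\to W$ with $Ts=\mathrm{id}_A$. The space $s(A)$ is closed, and $T^{-1}(A)=C\oplus s(A)$ is a topological direct sum. We divide out $s(A)$. Let $\kappa:W\to W/s(A)$ be the quotient map. Since the sum is topological, $\kappa|_C$ is an isomorphic embedding. The composition $W\to X\to X/A$ has kernel $T^{-1}(A)$, so it induces a surjection $W/s(A)\to X/A$ with kernel $\kappa(T^{-1}(A))=\kappa(C)$. By Lemma~\ref{lem:iso}, applied to $X/A$, there is a projection $R$ of $W/s(A)$ onto $\kappa(C)$. Then $(\kappa|_C)^{-1}R\kappa$ is a projection of $W$ onto $C$.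
\end{proof}

\begin{lemma}\label{lem:ell1}
Let $\rho:\ell_1\to X$ be a surjective operator with kernel $Y$. Then $\operatorname{Ext}(X,\mathcal C)=\{0\}$ if and only if every operator from $Y$ into a space $\mathcal C(K)$ extends to an operator from $\ell_1$ into $\mathcal C(K)$.
\end{lemma}

\begin{proof}
Suppose $\operatorname{Ext}(X,\mathcal C)=\{0\}$ and let $T:Y\to C=\mathcal C(K)$ be an operator. Put $W=(C\oplus_1\ell_1)/\{(Ty,-y):y\in Y\}$; the subspace factored out is closed, because $Y$ is closed and $T$ is bounded. From $\|c\|\le\|c+Ty\|+\|T\|\|y\|$ we get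
\[
\|c+Ty\|+\|y\|\ge\max(1,\|T\|)^{-1}\|c\|,
\]
so $i:c\mapsto[(c,0)]$ is an isomorphic embedding. The map $[(c,u)]\mapsto\rho u$ is well defined and onto $X$. If $\rho u=0$, then $u\in Y$ and $[(c,u)]=[(c+Tu,0)]$, so its kernel is $i(C)$. By Lemma~\ref{lem:iso} there is an operator $R:W\to C$ with $R[(c,0)]=c$. Then $u\mapsto R[(0,u)]$ extends $T$, because $[(0,y)]=[(Ty,0)]$ for $y\in Y$.

Conversely, assume the extension property and let $T:W\to X$ be the quotient map of an extension of $X$ by $C=\mathcal C(K)$. Lifting the vectors $\rho e_i$ to a bounded sequence in $W$, we get an operator $\tilde\rho:\ell_1\to W$ with $T\tilde\rho=\rho$. It maps $Y$ into $C$. Let $u:\ell_1\to C$ extend $\tilde\rho|_Y$. Then $\tilde\rho-u$ vanishes on $Y$ and so equals $s\rho$ for an operator $s:X\to W$, and $Ts\rho=T\tilde\rho=\rho$. Hence $Ts=\mathrm{id}_X$.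
\end{proof}

\section{$\ell_1$-sums of finite-dimensional spaces}\label{sec:sums}

The space $B=(\oplus F_n)_1$ enters through three properties: it lies in $\mathcal D$, it has the Schur property, and consequently operators into it from spaces without $\ell_1$ are compact. We first record a standard fact on nets, used several times.

\begin{lemma}\label{lem:net}
Let $G\ne\{0\}$ be finite-dimensional and let the unit vectors $x_1,\dots,x_M$ form a $\frac12$-net of its unit sphere. Then every $g\in G$ has the form $g=\sum_ja_jx_j$ with $\sum_j|a_j|\le2\|g\|$. Consequently, the operator $q:\ell_1^M\to G$ with $qe_j=x_j$ satisfies $\|q\|\le1$, every $g\in G$ equals $qv$ for some $v$ with $\|v\|\le2\|g\|$, and $\frac12\|\varphi\|\le\|q^*\varphi\|\le\|\varphi\|$ for $\varphi\in G^*$.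
\end{lemma}

\begin{proof}
The set $\{\sum a_jx_j:\sum|a_j|\le1\}$ is compact and absolutely convex. If $g$ is not in it, the Hahn--Banach theorem gives $\varphi\in G^*$ with $\|\varphi\|=1$ and $|\varphi(g)|>\max_j|\varphi(x_j)|$. Pick $x$ with $\|x\|=1$ and $\varphi(x)=1$, and $j$ with $\|x-x_j\|\le\frac12$; then $|\varphi(x_j)|\ge\frac12$, so $\|g\|>\frac12$. Hence the set contains all $g$ with $\|g\|\le\frac12$, and the first claim follows by scaling. The rest is immediate; the lower estimate for $\|q^*\varphi\|=\max_j|\varphi(x_j)|$ was just shown.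
\end{proof}

\begin{lemma}\label{lem:sums}
Let $E_n$ be finite-dimensional and $B=(\oplus E_n)_1$.
\begin{enumerate}
\item[(a)] $B\in\mathcal D$.
\item[(b)] $B$ has the Schur property: weakly null sequences in $B$ are norm null.
\item[(c)] If $F$ contains no copy of $\ell_1$, every operator $F\to B$ is compact.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We may omit summands $E_n=\{0\}$. We have $B=\big((\oplus E_n^*)_{c_0}\big)^*$. By Lemma~\ref{lem:net} with $G=E_n$, there are $r_n$ and embeddings $\theta_n:E_n^*\to\ell_\infty^{r_n}$ with $\frac12\|\varphi\|\le\|\theta_n\varphi\|\le\|\varphi\|$. So $(\oplus E_n^*)_{c_0}$ is isomorphic to a subspace of $(\oplus\ell_\infty^{r_n})_{c_0}$, which is $c_0$ or a finite-dimensional space $\ell_\infty^r\subset c_0$.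

(b) If the claim fails, then after passing to a subsequence and normalizing there is a weakly null sequence $(b^j)$ with $\|b^j\|=1$. Each coordinate of $b^j$ tends to $0$ in norm as $j\to\infty$, because $E_n$ is finite-dimensional. Passing to a further subsequence, we find disjoint intervals $\sigma_j\subset\mathbb N$ such that the part of $b^j$ outside $\sigma_j$ has norm at most $\frac14$. Choose $g_n\in E_n^*$, $\|g_n\|\le1$, for $n\in\sigma_j$ so that $\sum_{n\in\sigma_j}g_n(b^j_n)=\sum_{n\in\sigma_j}\|b^j_n\|\ge\frac34$, and put $g_n=0$ for $n\notin\bigcup_j\sigma_j$. Then $g=(g_n)\in B^*$ and $|g(b^j)|\ge\frac34-\frac14=\frac12$ for all $j$, a contradiction.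

(c) By Rosenthal's $\ell_1$-theorem (Dor in the complex case), every bounded sequence in $F$ has a weakly Cauchy subsequence. Its image $(y_m)$ in $B$ is weakly Cauchy. Differences of the form $y_{m_k}-y_{n_k}$ with $m_k,n_k\to\infty$ are then weakly null, so by (b) they are norm null. Thus $(y_m)$ is norm Cauchy.
\end{proof}

By Theorem~\ref{thm:known} and part (a), $\operatorname{Ext}(B,\mathcal C)=\{0\}$. For these spaces there is also a direct argument: finite-dimensional subspaces of the quotient can be lifted with a uniform bound. Since our examples are built from two spaces of this kind, it makes the counterexamples independent of Theorem~\ref{thm:known}.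

\begin{proposition}\label{prop:direct}
If $E_n$ are finite-dimensional and $B=(\oplus E_n)_1$, then $\operatorname{Ext}(B,\mathcal C)=\{0\}$.
\end{proposition}

\begin{proof}
Let $T:W\to B$ be the quotient map of an extension by $C=\mathcal C(K)$. It suffices to find operators $s_n:E_n\to W$ with $Ts_n=\mathrm{id}_{E_n}$ and $\|s_n\|\le12$, since then $b\mapsto\sum_ns_nb_n$ is a right inverse of $T$. Fix $n$ and write $E=E_n$; we may assume $E\neq\{0\}$. Let the unit vectors $x_1,\dots,x_M$ form a $\frac12$-net of the unit sphere of $E$, choose $z_j\in W$ with $Tz_j=x_j$, $\|z_j\|\le2$, and put $G=\operatorname{span}(z_j)$, $H=G\cap C$. By Lemma~\ref{lem:net} every $e\in E$ equals $Tg$ for some $g\in G$ with $\|g\|\le4\|e\|$.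

\emph{There is an operator $u:G\to C$ with $u|_H=\mathrm{id}$ and $\|u\|\le2$.} Let $d=\dim H$; if $d=0$, take $u=0$. Otherwise, as the unit ball of $H$ is compact, $K$ is covered by finitely many nonempty open sets $U_i$ on each of which every $h\in H$ varies by at most $\|h\|/d$. Let $(\varphi_i)$ be a partition of unity subordinate to $(U_i)$, let $t_i\in U_i$, and extend $h\mapsto h(t_i)$ to a functional $g_i^*$ on $G$ with norm at most $1$. Then $u_0g=\sum_ig_i^*(g)\varphi_i$ satisfies $\|u_0\|\le1$ and $\|u_0h-h\|\le\|h\|/d$ for $h\in H$. There is a projection $r$ of $G$ onto $H$ with $\|r\|\le d$ (Auerbach). Put $ug=u_0g+(rg-u_0rg)$. Then $u|_H=\mathrm{id}$ and $\|u\|\le1+\frac1d\cdot d=2$.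

For $e\in E$ put $s_ne=g-ug$, where $g\in G$ and $Tg=e$. This does not depend on $g$, since two choices differ by an element of $H$. So $s_n$ is linear, $Ts_ne=Tg=e$, and choosing $\|g\|\le4\|e\|$ gives $\|s_ne\|\le3\cdot4\|e\|$.
\end{proof}

\section{A model case}\label{sec:model}

Before proving Theorem~\ref{thm:A} we show its mechanism where there is no extension $Z$ in the way. Let $F=\ell_2$, let $F_n$ be the span of the first $n$ unit vectors, $B=(\oplus F_n)_1$, and let $j_n:F_n\to B$ be the $n$-th coordinate embedding. The operator $S:B\to\ell_2$, $S(f_n)=\sum f_n$, satisfies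
\[
Sj_nf=f\qquad(f\in F_n),
\]
so the $j_n$ are right inverses of $S$ on larger and larger subspaces, all of norm $1$. The operator $S$ is onto: given $f\ne0$, choose inductively $n_1<n_2<\cdots$ and $f_i\in F_{n_i}$ with $\|f-f_1-\cdots-f_i\|\le2^{-i}\|f\|$; then $\sum\|f_i\|<\infty$ and $f=S\big(\sum_ij_{n_i}f_i\big)$.

\emph{The kernel $Y$ of $S$ is not complemented in $Y^{**}$.} Suppose $P:Y^{**}\to Y$ is a projection, and let $\mathcal U$ be a free ultrafilter on $\mathbb N$. If $Sb\in\bigcup F_n$, then $b-j_nSb$ is defined and lies in $Y$ for all large $n$; these vectors form a bounded sequence, so we may put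
\[
J_0b=w^*\text{-}\lim_{n\to\mathcal U}\,(b-j_nSb)\in Y^{**}.
\]
The set of such $b$ is a linear subspace. It contains $Y$, and it is dense since it contains the finitely supported sequences. So $J_0$ extends to an operator $B\to Y^{**}$, and $J=PJ_0$ maps $B$ into $Y$. For $y\in Y$ all the terms equal $y$, so $Jy=y$. Hence $I-J$ vanishes on $Y=\ker S$ and $I-J=sS$ for an operator $s:\ell_2\to B$. Since $SJ=0$, we have $SsS=S$, that is, $Ss=I$ on $\ell_2$. But $s$ is compact by Lemma~\ref{lem:sums}(c). So the identity of $\ell_2$ is compact, which is absurd.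

The proof has three steps: local sections are glued by a weak$^*$ limit; the hypothetical projection brings the limit back; and the Schur property makes the resulting operator into $B$ compact. It says nothing about $\operatorname{Ext}(Y,\mathcal C)$, however. To control $\operatorname{Ext}$ we want the space under study to be an extension of $B$ by another member of $\mathcal D$, which is what the pullback provides. There the three steps will not give a contradiction outright; they will give a splitting of $q$ modulo a compact operator.

\section{The pullback theorem}\label{sec:pullback}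

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The space $X$ is a closed subspace of the separable space $Z\oplus_\infty B$, so it is a separable Banach space. Let $p:X\to B$, $p(z,b)=b$, and $\pi:X\to Z$, $\pi(z,b)=z$. By the definition of $X$,
\begin{equation}\label{eq:pb}
q\pi=Sp .
\end{equation}

\emph{Ext vanishes.} Since $q$ is onto, so is $p$, and $\ker p=\{(a,0):a\in A\}\simeq A$. So $X/\ker p\simeq B$. We have $A\in\mathcal D$ by hypothesis and $B\in\mathcal D$ by Lemma~\ref{lem:sums}(a), as the $F_n$ are finite-dimensional. Theorem~\ref{thm:known} gives $\operatorname{Ext}(A,\mathcal C)=\operatorname{Ext}(B,\mathcal C)=\{0\}$, and Lemmas~\ref{lem:iso} and~\ref{lem:three} give $\operatorname{Ext}(X,\mathcal C)=\{0\}$.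

\emph{(1)$\Rightarrow$(2).} If $A$ is complemented in $Z$, there is an operator $s:F\to Z$ with $qs=\mathrm{id}_F$. Then $b\mapsto(sSb,b)$ is a right inverse of $p$, so $X\simeq\ker p\oplus B\simeq A\oplus B$.

\emph{(2)$\Rightarrow$(3).} If $A\simeq U_1^*$ and $B\simeq U_2^*$ with $U_1,U_2\subset c_0$, then $A\oplus B\simeq(U_1\oplus_\infty U_2)^*$ and $U_1\oplus_\infty U_2\subset c_0\oplus_\infty c_0=c_0$.

\emph{(3)$\Rightarrow$(4)} is trivial, and \emph{(4)$\Rightarrow$(5)} was recalled in the conventions.

\emph{(5)$\Rightarrow$(1).} Let $P:X^{**}\to X$ be a projection.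

\emph{Step 1: gluing.} Put $Z_n=q^{-1}(F_n)$, an increasing sequence of subspaces of $Z$ containing $A$. Their union is dense: given $z$, choose $f_n\in F_n$ with $f_n\to qz$ and, by the open mapping theorem, $w_n\to0$ with $qw_n=qz-f_n$; then $z-w_n\in Z_n$. With $j_n:F_n\to B$ the $n$-th coordinate embedding, define
\[
i_n:Z_n\to X,\qquad i_nz=(z,\,j_nqz).
\]
This lies in $X$ because $Sj_nqz=qz$, and $\|i_n\|\le\max(1,\|q\|)$. For $z\in\bigcup Z_n$ the vectors $i_nz$ are defined for all large $n$ and are bounded. Let $\mathcal U$ be a free ultrafilter on $\mathbb N$ and $J_0z=w^*\text{-}\lim_{n\to\mathcal U}i_nz\in X^{**}$. Then $J_0$ is linear and bounded on the dense subspace $\bigcup Z_n$ and extends to an operator $Z\to X^{**}$. Put $J=PJ_0:Z\to X$. If $a\in A$, then $i_na=(a,0)\in X$ for all $n$, so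
\begin{equation}\label{eq:Ja}
Ja=(a,0)\qquad(a\in A).
\end{equation}

\emph{Step 2: compactness.} By \eqref{eq:Ja}, $pJ$ vanishes on $A=\ker q$, so $pJ=\sigma q$ for an operator $\sigma:F\to B$. Since $F$ contains no $\ell_1$, Lemma~\ref{lem:sums}(c) shows that $\sigma$ is compact. Hence $\Theta=S\sigma:F\to F$ is compact, and \eqref{eq:pb} gives
\[
q\pi J=SpJ=S\sigma q=\Theta q .
\]

\emph{Step 3: a section modulo compacts.} By \eqref{eq:Ja}, $I_Z-\pi J$ also vanishes on $A$, so $I_Z-\pi J=\lambda q$ for an operator $\lambda:F\to Z$. Then $q\lambda q=q-q\pi J=(I_F-\Theta)q$, and since $q$ is onto,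
\[
q\lambda=I_F-\Theta .
\]

\emph{Step 4: correction.} As $\Theta$ is compact, $I_F-\Theta$ has finite-dimensional kernel and closed range of finite codimension. Let $I_F-R$ be a projection of $F$ onto this range; so $R$ has finite rank. Inverting $I_F-\Theta$ on a closed complement of its kernel, we get an operator $\Phi$ on $F$ with $(I_F-\Theta)\Phi=I_F-R$. Write $R=\sum_l\varphi_l\otimes f_l$ (a finite sum), choose $z_l\in Z$ with $qz_l=f_l$, and let $\lambda'=\lambda\Phi+\sum_l\varphi_l\otimes z_l$. Then $q\lambda'=(I_F-R)+R=I_F$, so $I_Z-\lambda'q$ is a projection of $Z$ onto $A$.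
\end{proof}

The hypothesis $A\in\mathcal D$ was used only for the vanishing of $\operatorname{Ext}$ and for (2)$\Rightarrow$(3). The absence of $\ell_1$ in $F$ was used only for the compactness of $\sigma$. It cannot be dropped; see Remark~\ref{rem:noell1}.

\section{Nontrivial extensions built from blocks}\label{sec:blocks}

We need a surjection $q:Z\to F$ with $\ker q\in\mathcal D$ not complemented and $F$ without $\ell_1$. A sequence of finite-dimensional quotient maps $q_k:\ell_1^{M_k}\to G_k$ whose right inverses have large norms gives, by taking $\ell_1$-sums, a surjection $Q$ whose kernel is an $\ell_1$-sum of finite-dimensional spaces and is not complemented. But its range $E=(\oplus G_k)_1$ contains $\ell_1$. So we pull $Q$ back to a larger sum $F$ of the same blocks along a diagonal operator $D:F\to E$. The weights of $D$ lose a factor $2^k$ on the $k$-th block, which is harmless if the norms of the right inverses grow faster.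

\subsection*{The construction}

Let $G_k\neq\{0\}$ $(k\ge1)$ be finite-dimensional. By Lemma~\ref{lem:net} choose $M_k$ and $q_k:\ell_1^{M_k}\to G_k$ with $\|q_k\|\le1$ such that every $g\in G_k$ is $q_kv$ for some $v$ with $\|v\|\le2\|g\|$. Put
\[
\gamma_k=\inf\{\|L\|:\ L:G_k\to\ell_1^{M_k},\ q_kL=\mathrm{id}_{G_k}\},
\]
\[
V=(\oplus\ell_1^{M_k})_1=\ell_1,\quad E=(\oplus G_k)_1,\quad F=(\oplus G_k)_{c_0}\ \text{ or }\ F=(\oplus G_k)_2,
\]
\[
Q=\oplus q_k:V\to E,\qquad D:F\to E,\quad D(f_k)=(2^{-k}f_k).
\]
In both cases $\|D\|\le1$, because $\sum2^{-k}=1$ and $(\sum4^{-k})^{1/2}\le1$. Finally let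
\[
Z=\{(v,f)\in V\oplus_\infty F:\ Qv=Df\},\qquad q:Z\to F,\quad q(v,f)=f .
\]

\begin{lemma}\label{lem:block}
The space $Z$ is separable, $q$ is onto, and $\ker q\simeq(\oplus\ker q_k)_1\in\mathcal D$. If $\ker q$ is complemented in $Z$, then $\sup_k2^{-k}\gamma_k<\infty$.
\end{lemma}

\begin{proof}
Separability is clear. Lifting coordinatewise, we see that every $e\in E$ is $Qv$ with $\|v\|\le2\|e\|$; so $Q$ is onto, and therefore so is $q$. The kernel is $\{(v,0):Qv=0\}$, an $\ell_1$-sum of the finite-dimensional spaces $\ker q_k$, and Lemma~\ref{lem:sums}(a) applies.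

If $\ker q$ is complemented, then $q$ has a right inverse. It has the form $f\mapsto(\lambda f,f)$ for an operator $\lambda:F\to V$ with $Q\lambda=D$. For $g\in G_k$ let $L_kg$ be $2^k$ times the $k$-th component of $\lambda g$, where $g$ is regarded as an element of $F$ supported in block $k$. Comparing $k$-th components in $Q\lambda g=Dg$ gives $q_kL_kg=2^k\cdot2^{-k}g=g$. Hence $\gamma_k\le\|L_k\|\le2^k\|\lambda\|$.
\end{proof}

\subsection*{Two estimates for right inverses}

We recall the tools. Khinchine's inequality: there is $c>0$ such that for independent random signs $\varepsilon_i$ and scalars $a_i$,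
\[
c\Big(\sum|a_i|^2\Big)^{1/2}\le\mathbb E\Big|\sum\varepsilon_ia_i\Big|\le\Big(\sum|a_i|^2\Big)^{1/2}.
\]
For an operator $u$ and $p\in\{1,2\}$, $\pi_p(u)$ is the least constant $\beta$ with
\[
\Big(\sum\|ux_i\|^p\Big)^{1/p}\le \beta\sup_{\|\varphi\|\le1}\Big(\sum|\varphi(x_i)|^p\Big)^{1/p}
\]
for all finite families $(x_i)$. One has $\pi_2\le\pi_1$ and $\pi_1(uL)\le\pi_1(u)\|L\|$. Grothendieck's theorem: $\pi_1(u)\le K_G\|u\|$ for $u:\ell_1^M\to\ell_2^N$, with a universal constant $K_G$.

\begin{lemma}\label{lem:gamma}
Let $q:\ell_1^M\to G$ have norm at most $1$ and let $L:G\to\ell_1^M$ satisfy $qL=\mathrm{id}_G$.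
\begin{enumerate}
\item[(a)] If $G=\ell_\infty^N$, then $\|L\|\ge c\sqrt N$.
\item[(b)] If $G=\ell_2^N$, then $\|L\|\ge K_G^{-1}\sqrt N$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\|Le_i\|_1\ge\|qLe_i\|=1$, while all sign vectors $\sum\varepsilon_ie_i$ have norm $1$ in $\ell_\infty^N$. By Khinchine's inequality in each coordinate $m$ and the triangle inequality in $\ell_2^N$,
\[
\|L\|\ge\mathbb E\Big\|\sum_i\varepsilon_iLe_i\Big\|_1\ge c\sum_m\Big(\sum_i|Le_i(m)|^2\Big)^{1/2}\ge c\Big(\sum_i\|Le_i\|_1^2\Big)^{1/2}\ge c\sqrt N .
\]

(b) For the unit vector basis, $\sum_i\|e_i\|^2=N$ and $\sum_i|\varphi(e_i)|^2\le1$ for $\|\varphi\|\le1$, so $\pi_2(\mathrm{id}_{\ell_2^N})\ge\sqrt N$. Hence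
\[
\sqrt N\le\pi_2(qL)\le\pi_1(qL)\le\pi_1(q)\|L\|\le K_G\|L\|.\qedhere
\]
\end{proof}

The argument for (a) gives nothing in (b), because in $\ell_2^N$ the sign vectors have norm $\sqrt N$; hence the use of Grothendieck's theorem there.

\subsection*{The counterexample}

\begin{proposition}\label{prop:c0}
There is a surjection $q:Z\to c_0$ with $Z$ separable, $\ker q$ isomorphic to the dual of a subspace of $c_0$, and $\ker q$ not complemented in $Z$.
\end{proposition}

\begin{proof}
Take $G_k=\ell_\infty^{16^k}$ and $F=(\oplus G_k)_{c_0}=c_0$. By Lemma~\ref{lem:gamma}(a), $\gamma_k\ge c\,4^k$, so $2^{-k}\gamma_k\ge c\,2^k$ is unbounded and Lemma~\ref{lem:block} applies.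
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
The space $c_0$ contains no copy of $\ell_1$, since $c_0^*=\ell_1$ is separable and $\ell_1^*=\ell_\infty$ is not. Apply Theorem~\ref{thm:A} to the map $q$ of Proposition~\ref{prop:c0}, with any choice of the subspaces $F_n$. Then $X$ is separable and $\operatorname{Ext}(X,\mathcal C)=\{0\}$. Condition (1) fails, so (3), (4) and (5) fail.
\end{proof}

In this example $\ker q\simeq(\oplus\ker q_k)_1$ and $B$ are both $\ell_1$-sums of finite-dimensional spaces, so Proposition~\ref{prop:direct} can replace Theorem~\ref{thm:known} in the proof that $\operatorname{Ext}(X,\mathcal C)=\{0\}$.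

The spaces $X$ that Theorem~\ref{thm:A} yields for the block construction can be written down. Let $F_n\subset F$ consist of the vectors supported in the first $n$ blocks. An element of $X$ has the form $((v,f),b)$ with $f=Sb$ and $Qv=Df$. Since $\|Sb\|\le\|b\|$, we may omit $f$ without changing the norm:
\begin{equation}\label{eq:explicit}
X=\{(v,b)\in V\oplus_\infty B:\ Qv=DSb\}.
\end{equation}
With $b_n=(b_{n,k})_{k\le n}\in F_n$, the condition reads $q_kv_k=2^{-k}\sum_{n\ge k}b_{n,k}$ for all $k$.

\begin{remark}\label{rem:noell1}
Without the assumption that $F$ contains no $\ell_1$, condition (3) of Theorem~\ref{thm:A} need not imply (1). Take $G_k=\ell_\infty^{16^k}$ and apply the construction of Theorem~\ref{thm:A} directly to the surjection $Q:V\to E$, so that $E=(\oplus G_k)_1$ plays the role of $F$. The kernel $A=(\oplus\ker q_k)_1\in\mathcal D$ is not complemented in $V$: a right inverse $\Lambda$ of $Q$ would give $\gamma_k\le\|\Lambda\|$ for all $k$. Let $F_n$ be the span of the first $n$ blocks of $E$, and let $j_n:F_n\to B$ be the $n$-th coordinate embedding. Since $E$ carries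 the $\ell_1$-norm, $sf=\sum_kj_k(f_k)$ defines an operator $s:E\to B$, and $Ss=\mathrm{id}_E$. So $(v,b)\mapsto(v,b-sQv)$ is an isomorphism of $X=\{(v,b):Qv=Sb\}$ onto $V\oplus\ker S$. Moreover, $\|b\|=\sum_{k\le n}\|b_{n,k}\|$, the sum being over all pairs $(n,k)$ with $k\le n$, and $\ker S$ is given by $b_{k,k}=-\sum_{n>k}b_{n,k}$ for all $k$. So dropping the diagonal entries identifies $\ker S$ isomorphically with an $\ell_1$-sum of finite-dimensional spaces. Thus $X\in\mathcal D$: condition (3) holds and (1) fails.
\end{remark}

\section{A subspace of $\ell_1$ with a finite-dimensional decomposition}\label{sec:fdd}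

A finite-dimensional decomposition (FDD) of $X$ amounts to a sequence of finite-rank operators $T_n$ on $X$, the partial sum projections, with $T_mT_n=T_nT_m=T_m$ for $m\le n$ and $T_nx\to x$ for every $x$. To obtain Theorem~\ref{thm:B} we replace the blocks $\ell_\infty^N$ by $\ell_2^N$, so that $B$ embeds in $\ell_1$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Take $G_k=\ell_2^{16^k}$ and $F=(\oplus G_k)_2=\ell_2$ in Section~\ref{sec:blocks}. By Lemma~\ref{lem:gamma}(b), $2^{-k}\gamma_k\ge K_G^{-1}2^k$, so $\ker q\in\mathcal D$ is not complemented in $Z$ by Lemma~\ref{lem:block}. Being reflexive, $F$ contains no $\ell_1$. Let $F_n=(\oplus_{k\le n}G_k)_2\subset F$, and let $X$ be the space of Theorem~\ref{thm:A} in the form \eqref{eq:explicit}. Then $\operatorname{Ext}(X,\mathcal C)=\{0\}$, and $X$ is not complemented in $X^{**}$.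

\emph{$X$ embeds in $\ell_1$.} By Khinchine's inequality, $a\mapsto\sum a_i\varepsilon_i$ embeds $\ell_2^d$ into $L_1(\{-1,1\}^d)=\ell_1^{2^d}$ with constants independent of $d$. So the Hilbert spaces $F_n$ embed uniformly in spaces $\ell_1^{m_n}$, and $B=(\oplus F_n)_1$ embeds in $(\oplus\ell_1^{m_n})_1=\ell_1$. Hence $X\subset V\oplus B$ embeds in $\ell_1\oplus\ell_1\simeq\ell_1$. The properties in the theorem are invariant under isomorphism, so we may continue to work with \eqref{eq:explicit}.

\emph{$X$ has an FDD.} Let $P_{\le n}$ be the projection onto the first $n$ blocks in each of $V$, $E$, $F$; these are contractions commuting with $Q$ and $D$. Truncating both $v$ and $b$ would violate the equation $Qv=DSb$; instead we collect the tail of $b$ in the $n$-th coordinate: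
\[
T_n(v,b)=\Big(P_{\le n}v,\ \big(b_1,\dots,b_{n-1},\ P_{\le n}\textstyle\sum_{j\ge n}b_j,\ 0,0,\dots\big)\Big).
\]

\emph{$T_n$ maps $X$ into $X$ and $\|T_n\|\le1$.} The $n$-th coordinate lies in $F_n$, as it should. Since $b_j\in F_n$ for $j<n$, the new $b$-part has $S$-value $\sum_{j<n}b_j+P_{\le n}\sum_{j\ge n}b_j=P_{\le n}Sb$, and $QP_{\le n}v=P_{\le n}Qv=P_{\le n}DSb=DP_{\le n}Sb$. The norm of the new $b$-part is at most $\sum_{j<n}\|b_j\|+\sum_{j\ge n}\|b_j\|=\|b\|$.

\emph{$T_n$ is a projection of finite rank.} Let $X_n$ be the finite-dimensional space of all $(v,b)\in X$ with $P_{\le n}v=v$ and $b_j=0$ for $j>n$. Then $T_nX\subset X_n$. If $(v,b)\in X_n$, the $n$-th coordinate of the new $b$-part is $P_{\le n}b_n=b_n$, so $T_n|_{X_n}=\mathrm{id}$.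

\emph{$T_mT_n=T_nT_m=T_m$ for $m\le n$.} Since $X_m\subset X_n$, we have $T_nT_m=T_m$. For $m<n$, the elements $T_mT_n(v,b)$ and $T_m(v,b)$ agree in the $v$-part and in the first $m-1$ coordinates of the $b$-part, their coordinates beyond the $m$-th vanish, and the $m$-th coordinate of the former is
\[
P_{\le m}\Big(\sum_{m\le j<n}b_j+P_{\le n}\sum_{j\ge n}b_j\Big)=P_{\le m}\sum_{j\ge m}b_j .
\]

\emph{$T_n\to I$ strongly.} The $b$-parts of $T_n(v,b)$ and $(v,b)$ differ only in coordinates $j\ge n$, so
\[
\|T_n(v,b)-(v,b)\|\le\max\Big(\|P_{\le n}v-v\|,\ 2\sum_{j\ge n}\|b_j\|\Big)\longrightarrow0. \qedhere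
\]
\end{proof}

\section{Consequences}\label{sec:cons}

In terms of subspaces of $\ell_1$, the result says that extendability of $\mathcal C(K)$-valued operators does not come from weak$^*$-closedness alone.

\begin{corollary}\label{cor:C}
Let $X$ be as in Theorem~\ref{thm:B}, let $\rho:\ell_1\to X$ be a surjection, and let $Y=\ker\rho$. Then every operator from $Y$ into a $\mathcal C(K)$-space extends to $\ell_1$, but for no automorphism $\tau$ of $\ell_1$ is $\tau(Y)$ weak$^*$-closed.
\end{corollary}

\begin{proof}
The first claim is Lemma~\ref{lem:ell1}. If $\tau(Y)$ were weak$^*$-closed in $\ell_1=c_0^*$, then $X\simeq\ell_1/Y\simeq\ell_1/\tau(Y)$ would be isomorphic to a dual space, and hence complemented in $X^{**}$, contrary to Theorem~\ref{thm:B}.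
\end{proof}

\begin{remark}
By Kalton's theorem \cite{kalton}, the space $X$ of Theorem~\ref{thm:B} has no unconditional FDD. This can also be seen directly: being a subspace of $\ell_1$, $X$ contains no $c_0$, so an unconditional FDD of $X$ would be boundedly complete, and $X$ would be isomorphic to a dual space.
\end{remark}

\begin{remark}
By Lemma~\ref{lem:three}, the class of separable $X$ with $\operatorname{Ext}(X,\mathcal C)=\{0\}$ is closed under extensions. The class $\mathcal D$ is not, and neither is the larger class of spaces isomorphic to complemented subspaces of members of $\mathcal D$. All members of these two classes are complemented in their biduals: if $P:W^{**}\to W$ and $R:W\to U$ are projections and $i:U\to W$ is the inclusion, then $RPi^{**}:U^{**}\to U$ is a projection. The spaces $X$ constructed in the proofs of Theorems~\ref{thm:answer} and~\ref{thm:B}, however, are, up to renorming, extensions of one member of $\mathcal D$ by another and are not complemented in $X^{**}$.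
\end{remark}

\begin{thebibliography}{9}
\bibitem{problem}
\emph{Extension Problems For $\mathcal C(K)$-Spaces And Twisted Sums},
\texttt{http://kaltonmemorial.missouri.edu/docs/lmslns2006.pdf}.

\bibitem{kalton}
Kalton,
\emph{On subspaces of $c_0$ and extension of operators into $C(K)$-spaces},
Quart. J. Math. 52 (2001), 313--328.
\end{thebibliography}

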